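# Sets of width zero along a cone, and where Lipschitz maps fail to be differentiable

## 1. A hyperplane seen from a cone of directions

Work in $\mathbb R^n$ with $n\ge 3$ (nothing below changes for $n=2$, so draw planar pictures). Let $H=\{x_1=0\}$. The function $f(x)=|x_1|$ is $1$-Lipschitz and is non-differentiable at every point of $H$.

Fix $0<a<1$ and consider the directions $C=\{v: v_1\ge a|v|\}$. Let $\gamma:\mathbb R\to\mathbb R^n$ be a Lipschitz curve with $\gamma'(t)\in C$ for almost every $t$. How long can $\gamma$ be inside the slab $G_\delta=\{|x_1|<\delta\}$? Since $|\gamma'|\le\gamma_1'/a$ and $\gamma_1$ is nondecreasing,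
$$\int_{\gamma^{-1}(G_\delta)}|\gamma'|\,dt\le\frac1a\int_{\{|\gamma_1|<\delta\}}\gamma_1'\,dt\le\frac{2\delta}{a}.$$
So $H$ lies in open sets that all curves going in the directions of $C$ cross in arbitrarily small length. If instead a cone of directions contains a nonzero vector $v\in H$, then the line $t\mapsto tv$ stays in $H$, and every open set containing $H$ is crossed in infinite length. A hyperplane is invisible from a cone that meets it only at $0$, and fully visible from any other cone.

The computation survives if $H$ is replaced by $E=N\times\mathbb R^{n-1}$, where $N\subset\mathbb R$ is a Lebesgue null set. Take an open $O\supset N$ with $|O|<\varepsilon$. The length of $\gamma$ in $O\times\mathbb R^{n-1}$ is at most $\frac1a\int_{\gamma_1^{-1}(O)}\gamma_1'\,dt\le\varepsilon/a$.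

Now take all hyperplanes $H_i=\nu_i^\perp$ with $\nu_i\in\mathbb Q^n\setminus\{0\}$, $i=1,2,\dots$, and let $E=\bigcup_iH_i$. Each $H_i$ is invisible from the cone $\{v:\langle v,\nu_i\rangle\ge a|v||\nu_i|\}$. The union $E$ is invisible from no cone: if $C$ has interior, pick a rational $v\in\operatorname{int}C$ and a rational $\nu\ne0$ orthogonal to $v$; then $v\in\nu^\perp\subset E$. Still, at each point of $E$ one of the countably many Lipschitz functions $|\langle\nu_i,x\rangle|$ is non-differentiable.

In these examples we could see the hyperplanes. Suppose that we know only the invisibility: $E$ is a countable union of sets $E_i$, and each $E_i$ can be covered by open sets that curves going in the directions of some cone $C_i$ cross in arbitrarily small length. Nothing is said about the shape of $E_i$. Are there still Lipschitz functions that are non-differentiable at the points of $E$? Is there still, at each point of $E$, a hyperplane that plays the role of $H_i$?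

## 2. Cones, widths and tangent fields

**Definition (cone).** A cone is a closed convex cone $C\subset\mathbb R^n$ with nonempty interior that contains no line. For such $C$ there are a vector $e$ and $c>0$ with $\langle v,e\rangle\ge c|v|$ for all $v\in C$. We write $C^*=\{q:\langle q,v\rangle\ge0\ \forall v\in C\}$.

For example, $\{v:v_1\ge a|v|\}$ is a cone for $0<a<1$, and so is the orthant $[0,\infty)^n$, which equals its own $C^*$.

**Definition (width).** A $C$-curve is a Lipschitz curve $\gamma$ with $\gamma'(t)\in C$ for a.e. $t$. For $G$ open,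
$$w_C(G)=\sup_\gamma\int_{\gamma^{-1}(G)}|\gamma'(t)|\,dt ,$$
the supremum being over all $C$-curves $\gamma:\mathbb R\to\mathbb R^n$. For an arbitrary $E$ the $C$-width is the infimum of $w_C(G)$ over open $G\supset E$. We say that $E$ is $C$-null if its $C$-width is $0$.

Section 1 showed that $\{x_1=0\}$ has $C$-width $0$ if $C=\{v_1\ge a|v|\}$ and $C$-width $\infty$ if $C$ contains a nonzero vector of $\{x_1=0\}$. Two remarks follow from the definition. Since $w_C(\bigcup G_i)\le\sum w_C(G_i)$, subsets and countable unions of $C$-null sets are $C$-null (cover the $i$-th set by an open set of width at most $2^{-i}\varepsilon$). If $C'\subset C$, every $C'$-curve is a $C$-curve, so a $C$-null set is $C'$-null.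

**Definition (tangent field).** Let $G(n,k)$ be the Grassmannian of $k$-dimensional linear subspaces of $\mathbb R^n$. A map $\tau:E\to G(n,k)$ is a $k$-dimensional tangent field of $E$ if for every cone $D$ the set $\{x\in E:\tau(x)\cap D=\{0\}\}$ is $D$-null.

For $E=N\times\mathbb R^{n-1}$ with $N$ null, the constant $\tau=\{x_1=0\}$ is an $(n-1)$-dimensional tangent field. Indeed, if $\tau\cap D=\{0\}$, then $v_1$ has constant sign on the convex set $D\setminus\{0\}$, by compactness $\pm v_1\ge\alpha|v|$ on $D$ with some $\alpha>0$, and the computation of Section 1 shows that $E$ is $D$-null. For the union of the rational hyperplanes, let $\tau(x)=H_i$ with $i$ the first index such that $x\in H_i$. The set in the definition is then contained in the union of those $H_i$ with $H_i\cap D=\{0\}$, a countable union of $D$-null sets.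

A tangent field must in general depend on the point, even if one cone makes all of $E$ null. Let $E=H_1\cup H_2$ with two different hyperplanes, both meeting a cone $C$ only at $0$, so that $E$ is $C$-null. Suppose $\tau\equiv H$ is constant. One of the hyperplanes, say $H_1$, differs from $H$. A thin cone $D$ around a vector of $H_1\setminus H$ satisfies $H\cap D=\{0\}$, but $H_1$ has infinite $D$-width. So $\tau$ is not a tangent field.

We take two facts as given.

**Fact (a).** For $E\subset\mathbb R^n$ the following are equivalent: (i) there is a Lipschitz $f:\mathbb R^n\to\mathbb R^n$ that is non-differentiable at every point of $E$; (ii) there is a finite or infinite sequence of Lipschitz $f_j:\mathbb R^n\to\mathbb R$ such that at every point of $E$ at least one $f_j$ is non-differentiable; (iii) $E$ has an $(n-1)$-dimensional tangent field. Sets with these properties are called non-differentiability sets of Lipschitz functions.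

**Fact (b).** For every Lipschitz $f:\mathbb R^n\to\mathbb R$, the set where $f$ is not differentiable can be covered by countably many sets, each of which has width zero with respect to some cone. Consequently, so can every set admitting an $(n-1)$-dimensional tangent field.

The problem, which is posed in "Differentiability of Lipschitz functions, structure of null sets, and other problems" (http://www.dm.unipi.it/~alberti/ricerca/2010-12/acp-icm2010-rdc.pdf), asks whether for $n\ge3$ the converse of (b) holds: does a set covered by countably many sets $E_i$, with $E_i$ of width zero with respect to a cone $C_i$, admit an $(n-1)$-dimensional tangent field? The answer is yes.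

**Theorem A.** Let $n\ge3$ (the argument works for all $n\ge2$). If $E=\bigcup_iE_i$ is a countable union and each $E_i$ is $C_i$-null for some cone $C_i$, then $E$ admits an $(n-1)$-dimensional tangent field. More precisely, for each $i$ there is a Lipschitz $F^{(i)}:\mathbb R^n\to\mathbb R^{n+1}$ that is non-differentiable at every point of $E_i$. Together with fact (b): the non-differentiability sets of Lipschitz functions are exactly the sets that can be covered by countably many sets, each of width zero with respect to some cone.

**Theorem B.** Let $C$ be a cone and $E\subset\mathbb R^n$. The following are equivalent: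

1. $E$ is $C'$-null for every cone $C'\subset\{0\}\cup\operatorname{int}C$;
2. $E$ has an $(n-1)$-dimensional tangent field $\tau$ with $\tau(x)\cap\operatorname{int}C=\emptyset$ for all $x\in E$.

Consequently, in Theorem A one can take $\tau$ with $\tau(x)\cap\operatorname{int}C_{i(x)}=\emptyset$, where $i(x)=\min\{i:x\in E_i\}$.

The proof of Theorem B does not use fact (a). Condition 1 is weaker than being $C$-null. For $C=[0,\infty)^n$ and $E=\{x_1=0\}$ the $C$-width is infinite, because $C$ contains the second coordinate vector, which lies in $E$. If $C'\subset\{0\}\cup\operatorname{int}C$, then by compactness $v_1\ge\alpha|v|$ on $C'$ for some $\alpha>0$, so $E$ is $C'$-null. And $\tau=\{x_1=0\}$ misses $\operatorname{int}C$.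

Conventions: $B(x,r)$ and $\bar B(x,r)$ are open and closed balls; $|\cdot|$ is the Euclidean norm, which for matrices means the Hilbert–Schmidt norm; $\|\cdot\|$ is the operator norm, so $\|A\|\le|A|$. If $G=\mathbb R^n$, put $\operatorname{dist}(\cdot,\mathbb R^n\setminus G)=\infty$.

## 3. Tiny functions with slope one along $e$

The first task is to turn smallness of width into a function: tiny in size, but with slope exactly $1$ in one direction near $E$.

**Lemma 1.** Let $C$ be a cone, $|e|=1$, $\bar B(e,c_0)\subset C$, $0<c_0<1$, and let $G$ be open with $w_C(G)\le\varepsilon<\infty$. There is a Lipschitz $\omega:\mathbb R^n\to[0,\varepsilon]$ such that wherever $\nabla\omega$ exists, $\nabla\omega\in C^*$ and $\langle\nabla\omega,e\rangle\le1$, with $\langle\nabla\omega,e\rangle=1$ on $G$. Moreover, every $q\in C^*$ satisfies $|q|\le\langle q,e\rangle/c_0$.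

*Proof.* The last claim holds for $q=0$; if $q\neq0$, then $e-c_0q/|q|\in C$, and pairing with $q$ gives $\langle q,e\rangle-c_0|q|\ge0$.

Define
$$\omega(x)=\sup\Big\{\int_{\gamma^{-1}(G)}|\gamma'|\,dt-s\Big\}$$
over all pairs $(s,\gamma)$ with $s\ge0$ and $\gamma:(-\infty,0]\to\mathbb R^n$ a $C$-curve with $\gamma(0)=x+se$. In words: collect as much length in $G$ as possible on the way to $x$; you may overshoot $x$ in direction $e$, at a price equal to the overshoot. Extending $\gamma$ by a constant to $[0,\infty)$ shows that the integral is at most $w_C(G)$, so $\omega\le\varepsilon$. The constant curve with $s=0$ gives $\omega\ge0$.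

(i) *If $v\in C$, then $\omega(x+v)\ge\omega(x)$.* Given a competitor $(s,\gamma)$ for $x$, append the segment from $x+se$ to $x+v+se$ (and shift time). This is a competitor for $x+v$ with the same $s$ and an integral at least as large.

(ii) *If $t\ge0$, then $\omega(x+te)\le\omega(x)+t$.* If $(s,\gamma)$ is a competitor for $x+te$, then $\gamma(0)=x+(s+t)e$, so $(s+t,\gamma)$ is a competitor for $x$, with value smaller by $t$.

(iii) *If $[x,x+te]\subset G$, then $\omega(x+te)\ge\omega(x)+t$.* Let $(s,\gamma)$ be a competitor for $x$. If $s\ge t$, then $(s-t,\gamma)$ is a competitor for $x+te$ with value larger by $t$. If $s<t$, append the segment from $x+se$ to $x+te$. It has direction $e\in C$, lies in $G$ and has length $t-s$. With overshoot $0$ the new value is $\int_{\gamma^{-1}(G)}|\gamma'|+(t-s)$, which is the old value plus $t$.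

*Lipschitz bound.* For $u\ne0$ we have $u+\frac{|u|}{c_0}e=\frac{|u|}{c_0}\big(e+c_0\frac u{|u|}\big)\in C$. With $u=y-x$, (i) and (ii) give
$$\omega(x)\le\omega\big(y+\tfrac{|u|}{c_0}e\big)\le\omega(y)+\tfrac{|u|}{c_0}.$$

Where $\nabla\omega$ exists, (i) gives $\langle\nabla\omega,v\rangle\ge0$ for $v\in C$, (ii) gives $\langle\nabla\omega,e\rangle\le1$, and (ii), (iii) give equality on the open set $G$. $\square$

*The slab by hand.* Let $G=\{0<\langle x,\nu\rangle<\delta\}$ with $|\nu|=1$ and $\langle\nu,v\rangle\ge c|v|$ on $C$, $c>0$. Put $m=\max\{1/\langle\nu,v\rangle:v\in C,|v|=1\}$ and $h=\langle x,\nu\rangle$. A $C$-curve that ends at height $H\in[0,\delta]$ has length at most $mH$ in $G$, and a straight line in the best direction attains this. Reaching height $H\ge h$ from $x$ costs $s=(H-h)/\langle e,\nu\rangle$. Since $m\ge1/\langle e,\nu\rangle$, the expression $mH-(H-h)/\langle e,\nu\rangle$ is nondecreasing in $H$ on $[0,\delta]$; going above $\delta$ only costs, and ending at a height $\le0$ collects nothing. Hence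
$$\omega(x)=\max\big\{0,\;m\delta-(\delta-h)/\langle e,\nu\rangle\big\}\quad(h\le\delta),\qquad\omega(x)=m\delta\quad(h\ge\delta),$$
and $\nabla\omega=\nu/\langle e,\nu\rangle$ on $G$: the component along $e$ is $1$, and the direction is the normal of the slab. The set dictates the direction of $\nabla\omega$; we only know that it lies in $C^*$.

## 4. Alternating signs, and a kernel vector in their place

Let $E$ be $C$-null. A natural plan is to build one function with two different slopes at arbitrarily small scales: put $f_k=\omega_1-\omega_2+\omega_3-\cdots\pm\omega_k$, where each $\omega_i$ comes from Lemma 1 with an open set around $E$ and a bound $\varepsilon_i$ that is tiny compared with the scale on which $f_{i-1}$ looks linear. Near $E$ the slopes along $e$ are $1,0,1,0,\dots$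

For $E=N\times\mathbb R^{n-1}$ this works. Take open sets $O_1\supset O_2\supset\cdots\supset N$ of small measure and $\omega_i(x)=|O_i\cap(-\infty,x_1]|$. The sets are nested, so the gradient of $f_k$ is $0$ or the first coordinate vector almost everywhere.

In general, let $q_i=\nabla\omega_i$ near a point of $E$. The gradient of $f_{2m}$ there is $\sum_{i\le m}(q_{2i-1}-q_{2i})$. The components along $e$ cancel, but nothing forces the transverse parts to cancel. In the plane with $C=\{v_1\ge|v|/\sqrt2\}=C^*$ and $e=(1,0)$, the vectors $q_{2i-1}=(1,\frac12)$ and $q_{2i}=(1,-\frac12)$ satisfy all that Lemma 1 promises, and their alternating sum is $(0,m)$. So the Lipschitz constants of $f_k$ are not controlled. Small amplitudes do not help by themselves: if we add $\pm\kappa_i\omega_i$ with $\sum\kappa_i<\infty$, the gradients converge and the oscillation is lost, while with $\sum\kappa_i=\infty$ the triangle inequality gives no bound.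

The way out is to modify several functions at once, and to choose the coefficients so that the unknown $q$ enters the size of the gradients only to second order. Let $P$ be the $n\times m$ matrix whose columns are the gradients of $m$ functions, and add $\kappa\lambda_j\omega$ to the $j$-th one. With $q=\nabla\omega$, the matrix becomes $P+\kappa q\lambda^T$. If $P\lambda=0$ and $|\lambda|=1$, then
$$(P+\kappa q\lambda^T)(P+\kappa q\lambda^T)^T=PP^T+\kappa^2qq^T,\tag{1}$$
because the cross terms contain $P\lambda=0$. This holds for every $q$. To have a kernel vector for a matrix of full rank $n$ we need $m=n+1$ columns. With $\kappa_k=1/k$ we have $\sum\kappa_k^2<\infty$, so the trace $|P|^2$ stays bounded. Also $PP^T$ never decreases, so $P$ keeps rank $n$. Meanwhile $e^TP$ moves by $\kappa_k\lambda^T$, a vector of length $\kappa_k$, and $\sum\kappa_k=\infty$. If $P$ converged, the vectors $\lambda$ would converge to a unit vector and the sum of the $\kappa_k\lambda$ would diverge.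

Here is the same mechanism with $1\times2$ matrices and $q=1$. Let $p_0=(1,0)$ and $p_k=p_{k-1}+\frac1k\lambda$, where $\lambda$ is $p_{k-1}/|p_{k-1}|$ rotated by $90^\circ$. Then $p_1=(1,1)$, $p_2=(1,1)+\frac12\frac{(-1,1)}{\sqrt2}$, with $|p_1|^2=2$ and $|p_2|^2=2+\frac14$. In general $|p_k|^2=1+\sum_{i\le k}i^{-2}<3$, while the polar angle grows in step $k$ by $\arctan\frac1{k|p_{k-1}|}\ge\arctan\frac1{k\sqrt3}$. The angles sum to infinity: $p_k$ winds around the origin forever in the annulus $1\le|p|\le\sqrt3$.

The vector $\lambda$ will be a function of the point $x$, so it must depend smoothly on $P$. For an $n\times(n+1)$ matrix $P$ of rank $n$ let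
$$\lambda(P)_j=(-1)^j\,\frac{\det P^{(j)}}{\sqrt{\det PP^T}},\tag{2}$$
where $P^{(j)}$ is $P$ without its $j$-th column. Then $\lambda$ is smooth on the matrices of rank $n$. We have $P\lambda(P)=0$, since each entry of $P\lambda(P)$ is, up to a factor, the expansion of a determinant with two equal rows. By the Cauchy–Binet formula $\det PP^T=\sum_j(\det P^{(j)})^2$, so $|\lambda(P)|=1$.

## 5. Gluing across the boundary of an open set, and smoothing

The construction changes a function only inside an open set $G$. This lemma makes sure that the result is Lipschitz on $\mathbb R^n$.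

**Lemma 2.** Let $G$ be open and let $g:\mathbb R^n\to\mathbb R^m$ be zero off $G$, with $|g|\le\operatorname{dist}(\cdot,\mathbb R^n\setminus G)$ on $G$. Suppose $g$ is locally Lipschitz on $G$ with $|Dg|\le\Lambda$ a.e. on $G$. Then $g$ is $\max(1,\Lambda)$-Lipschitz, and $Dg=0$ a.e. on $\mathbb R^n\setminus G$.

*Proof.* Let $[x,y]\subset G$. Some tube $T=\{z:\operatorname{dist}(z,[x,y])<2\eta_0\}$ is convex with closure in $G$. For $\eta<\eta_0$ the mollification $g*\phi_\eta$ has derivative $(Dg)*\phi_\eta$ of norm at most $\Lambda$ near $[x,y]$, so $|g*\phi_\eta(x)-g*\phi_\eta(y)|\le\Lambda|x-y|$. Let $\eta\to0$.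

If $[x,y]\not\subset G$, let $x'$ and $y'$ be the first points of $[x,y]\setminus G$ seen from $x$ and from $y$. Then $|g(x)|\le|x-x'|$ and $|g(y)|\le|y-y'|$ (trivially if $x\notin G$ or $y\notin G$), and $|x-x'|+|y-y'|\le|x-y|$. So $|g(x)-g(y)|\le|x-y|$.

Finally, almost every point of $\mathbb R^n\setminus G$ is a density point of $\mathbb R^n\setminus G$ at which $g$ is differentiable. There $g$ vanishes on a set of density $1$, so $Dg=0$. $\square$

The next lemma improves Lemma 1 in two ways: the size of the function is bounded by a prescribed positive function that may tend to $0$ at the boundary of $G$, and the function is smooth near $E$. The price is a small error in the gradient.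

**Lemma 3.** Let $C,e,c_0$ be as in Lemma 1, let $E$ be $C$-null, $G\supset E$ open, $\theta:G\to(0,1)$ continuous, and $\rho'>0$. There are an open $G'$ with $E\subset G'\subset G$ and a locally Lipschitz $W:G\to\mathbb R$ such that:

* $|W|\le\theta$ on $G$, and $W\in C^\infty(G')$;
* for a.e. $x\in G$ and for every $x\in G'$, $\nabla W(x)=q+R'$ with $q\in C^*$, $\langle q,e\rangle\le1$, $|R'|\le\rho'$; and $\langle q,e\rangle=1$ for every $x\in G'$.

*Proof.*

**Step 1: patching.** We reach the bound $\theta$ by using a different function from Lemma 1 on each piece of $G$. Let $(\psi_j)_{j\ge1}$ be a smooth, locally finite partition of unity on $G$ with compact supports in $G$. Choose $\varepsilon_j>0$ with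
$$\varepsilon_j\le\tfrac12\min_{\operatorname{supp}\psi_j}\theta,\qquad\varepsilon_j\le\frac{2^{-j-1}\rho'}{1+\sup|\nabla\psi_j|},$$
open sets $G^{(j)}\supset E$ with $w_C(G^{(j)})\le\varepsilon_j$, and let $\omega^{(j)}$ be given by Lemma 1 for $G^{(j)}$. Put $W_0=\sum_j\psi_j\omega^{(j)}$ on $G$, extended by $0$, and
$$G'=\{x\in G:\ x\in G^{(j)}\text{ for all }j\text{ with }x\in\operatorname{supp}\psi_j\}.$$
Clearly $E\subset G'$. The set $G'$ is open: a point $x\in G'$ has a neighborhood that meets only finitely many supports; shrink it so that it misses those not containing $x$ and lies in $G^{(j)}$ for the others.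

At $x\in G$ every $j$ with $\psi_j(x)>0$ has $\omega^{(j)}\le\varepsilon_j\le\theta(x)/2$, so $0\le W_0\le\theta/2$. The function $W_0$ is locally Lipschitz on $G$, and at almost every point all $\omega^{(j)}$ are differentiable and
$$\nabla W_0=q_0+R_0,\qquad q_0=\sum_j\psi_j\nabla\omega^{(j)}\in C^*,\qquad|R_0|=\Big|\sum_j\omega^{(j)}\nabla\psi_j\Big|\le\sum_j2^{-j-1}\rho'=\rho'/2 .$$
Moreover $\langle q_0,e\rangle\le1$. At a.e. $x\in G'$ each $j$ with $\psi_j(x)>0$ has $x\in G^{(j)}$, hence $\langle q_0,e\rangle=\sum\psi_j=1$.

**Step 2: smoothing inside $G'$.** We mollify with a radius that shrinks toward the boundary of $G'$. Let $(\chi_i)_{i\ge1}$ be a smooth, locally finite partition of unity on $G'$ with compact supports in $G'$, and let $\phi_\eta$ be standard mollifiers. Choose $\delta_i>0$ with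
$$\delta_i\le\min_{\operatorname{supp}\chi_i}\min\{\theta/2,\operatorname{dist}(\cdot,\mathbb R^n\setminus G')\},\qquad\delta_i\le\frac{2^{-i-1}\rho'}{1+\sup|\nabla\chi_i|},$$
and then a finite $\eta_i$ with $0<\eta_i<\operatorname{dist}(\operatorname{supp}\chi_i,\mathbb R^n\setminus G')$ and $|W_0*\phi_{\eta_i}-W_0|\le\delta_i$ on the compact set $\operatorname{supp}\chi_i$. This is possible because $W_0$ is continuous on $G'$. Put
$$W=\sum_i\chi_i\,(W_0*\phi_{\eta_i})\ \text{ on }G',\qquad W=W_0\ \text{ on }G\setminus G'.$$
Then $W\in C^\infty(G')$. On $G'$ we have $|W-W_0|\le\sum_i\chi_i\delta_i\le\min\{\theta/2,\operatorname{dist}(\cdot,\mathbb R^n\setminus G')\}$, so $|W|\le\theta$ on $G$.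

**Step 3: the gradient.** On $G'$, since $\sum\nabla\chi_i=0$,
$$\nabla W=\sum_i\chi_i\,(q_0*\phi_{\eta_i})+\Big[\sum_i\chi_i\,(R_0*\phi_{\eta_i})+\sum_i\nabla\chi_i\,(W_0*\phi_{\eta_i}-W_0)\Big].$$
The first sum is an average of vectors of the closed convex set $\{q\in C^*:\langle q,e\rangle=1\}$, so it lies in that set. This is where convexity of $C^*$ is used. The bracket has norm at most $\rho'/2+\sum_i2^{-i-1}\rho'\le\rho'$. So the claim holds at every point of $G'$.

The function $W-W_0$, set to be zero off $G'$, is locally Lipschitz on $G'$ with bounded gradient (both gradients are bounded by $1/c_0+\rho'$, by the last claim of Lemma 1), and is at most $\operatorname{dist}(\cdot,\mathbb R^n\setminus G')$. By Lemma 2 it is Lipschitz, with zero gradient a.e. off $G'$. Hence $W$ is locally Lipschitz on $G$ and $\nabla W=\nabla W_0=q_0+R_0$ a.e. on $G\setminus G'$. $\square$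

## 6. A map whose derivative keeps turning at every point of $E$

Fix a unit vector $e$ and $c_0\in(0,1)$, and put
$$M=n+\frac{\pi^2}{6c_0^2}+\frac12,\qquad\mathcal K=\{P\in\mathbb R^{n\times(n+1)}:PP^T\ge\tfrac12I,\ |P|^2\le M\},\qquad\rho_k=\frac{2^{-k-1}}{\sqrt n\,(2\sqrt M+2/c_0+1)} .$$
The set $\mathcal K$ is compact and consists of matrices of rank $n$, so $\lambda$ is continuous on it. The number $M$ leaves room for the initial value $n$, for $\sum_k k^{-2}c_0^{-2}$, and for errors of total size $\frac12$. The $\rho_k$ bound the matrix errors so that this last item holds.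

For Theorem A a single cone suffices. For Theorem B we need an increasing sequence of cones, at no extra cost.

**Proposition 4.** Let $C_1\subset C_2\subset\cdots$ be cones with $\bar B(e,c_0)\subset C_1$, and let $E$ be $C_k$-null for every $k$. There is a Lipschitz $F:\mathbb R^n\to\mathbb R^{n+1}$, and for each $x\in E$ there are numbers $r_k=r_k(x)>0$ with $r_k\to0$, matrices $P_k=P_k(x)\in\mathcal K$ ($k\ge0$) and vectors $q_k=q_k(x)\in C_k^*$ ($k\ge1$), such that
$$|F(y)-F(x)-P_k^T(y-x)|\le6\cdot2^{-k}r_k\quad\text{whenever }|y-x|\le r_k,\tag{3}$$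
$$P_k=P_{k-1}+\tfrac1k\,q_k\,\lambda(P_{k-1})^T+R_k,\qquad\langle q_k,e\rangle=1,\quad|q_k|\le1/c_0,\quad|R_k|\le\rho_k.\tag{4}$$

*Proof.* We may assume $E\ne\emptyset$.

**Step 1: what is carried along.** We construct inductively open sets $\mathbb R^n=G_0\supset G_1\supset\cdots\supset E$ and Lipschitz maps $F_k:\mathbb R^n\to\mathbb R^{n+1}$ with $F_k\in C^\infty(G_k)$. Write $P_k=DF_k^T$ (its columns are the gradients of the coordinates of $F_k$) and $\sigma_i=2^{-i-1}$, so $\sum_{i\ge1}\sigma_i=\frac12$. We require
$$|DF_k|^2\le M_k:=n+\sum_{i=1}^k\frac1{i^2c_0^2}+\sum_{i=1}^k\sigma_i\ \text{ a.e. on }\mathbb R^n,\qquad P_kP_k^T\ge\Big(1-\sum_{i=1}^k\sigma_i\Big)I\ \text{ on }G_k.\tag{5}$$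
Since $M_k\le M$ and $DF_k$ is continuous on $G_k$, (5) gives $P_k(x)\in\mathcal K$ for every $x\in G_k$. Start with $F_0(x)=(x,0)$: here $P_0P_0^T=I$ and $|P_0|^2=n$.

**Step 2: the scale on which $F_k$ looks linear.** The next correction must be invisible on this scale, so we measure it. On $G_k$ let
$$\mathcal R_k(y)=\sup\{r\in(0,2^{-k}]:B(y,r)\subset G_k,\ |DF_k(z)-DF_k(z')|\le2^{-k}\ \forall z,z'\in B(y,r)\}.$$
It is positive, because $DF_k$ is continuous on $G_k$. The supremum is attained, since the condition passes to increasing unions of balls. If $r$ is admissible for $y$ and $|z-y|<r$, then $r-|z-y|$ is admissible for $z$. So $\mathcal R_k$ is $1$-Lipschitz on $G_k$. Let $r_0=\frac12\mathcal R_0$ and, for $k\ge1$, $r_k=\min\{\frac12\mathcal R_k,r_{k-1}\}$ on $G_k$. Then $r_k$ is $\frac12$-Lipschitz on $G_k$, $0<r_k\le2^{-k-1}$, and $r_k\le\operatorname{dist}(\cdot,\mathbb R^n\setminus G_k)$. Put $r_k=0$ off $G_k$.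

**Step 3: the correction.** We add a multiple of a function from Lemma 3, in the kernel direction. Let $\lambda_k=\lambda\circ P_k\in C^\infty(G_k;\mathbb R^{n+1})$ and
$$\theta_k=\min\Big\{2^{-k}r_k,\ \frac{\rho_{k+1}}{2(1+|D\lambda_k|)}\Big\},$$
a continuous function from $G_k$ to $(0,1)$. Apply Lemma 3 with the cone $C_{k+1}$ and with $G_k$, $\theta_k$, $\rho'=\rho_{k+1}/2$. Call the resulting function $W$, and let $G_{k+1}$ be the resulting $G'$. With $\kappa=\frac1{k+1}$ put
$$F_{k+1}=F_k+\kappa\lambda_kW\ \text{ on }G_k,\qquad F_{k+1}=F_k\ \text{ off }G_k.$$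
Then $F_{k+1}\in C^\infty(G_{k+1})$, and since $|\lambda_k|=1$,
$$|F_{k+1}-F_k|\le2^{-k}r_k\quad\text{on }\mathbb R^n.\tag{6}$$
By the product rule and Lemma 3 ($\nabla W=q+R'$), a.e. on $G_k$ and everywhere on $G_{k+1}$,
$$P_{k+1}=P_k+\kappa\,q\,\lambda_k^T+R,\qquad R=\kappa R'\lambda_k^T+\kappa W(D\lambda_k)^T,\qquad|R|\le\rho_{k+1}.\tag{7}$$
The second part of $\theta_k$ was chosen to bound $W(D\lambda_k)^T$ by $\rho_{k+1}/2$. Here $q\in C_{k+1}^*\subset C_1^*$ and $\langle q,e\rangle\le1$, hence $|q|\le1/c_0$ by Lemma 1; and $\langle q,e\rangle=1$ on $G_{k+1}$.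

**Step 4: the bounds (5) survive.** This is identity (1) with an error. Since $P_k\lambda_k=0$ and $|\lambda_k|=1$,
$$P_{k+1}P_{k+1}^T=P_kP_k^T+\kappa^2qq^T+S,\qquad S=P_kR^T+RP_k^T+\kappa q\lambda_k^TR^T+\kappa R\lambda_kq^T+RR^T.$$
As $|P_k|\le\sqrt M$, $|q|\le1/c_0$, $\kappa\le1$ and $|R|\le\rho_{k+1}\le1$,
$$|S|\le|R|\,(2\sqrt M+2/c_0+1)\le\sigma_{k+1}/\sqrt n .$$
Hence $\|S\|\le\sigma_{k+1}$ and $|\operatorname{tr}S|\le\sqrt n|S|\le\sigma_{k+1}$. Taking traces, a.e. on $G_k$,
$$|P_{k+1}|^2\le|P_k|^2+\kappa^2/c_0^2+\sigma_{k+1}\le M_{k+1}.$$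
On $G_{k+1}$, since $\kappa^2qq^T\ge0$, we get $P_{k+1}P_{k+1}^T\ge P_kP_k^T-\sigma_{k+1}I$, which is the lower bound in (5) for $k+1$.

**Step 5: $F_{k+1}$ is Lipschitz on $\mathbb R^n$.** The map $F_{k+1}-F_k$ vanishes off $G_k$, is locally Lipschitz on $G_k$ with a.e. bounded derivative by (7), and by (6) satisfies $|F_{k+1}-F_k|\le r_k\le\operatorname{dist}(\cdot,\mathbb R^n\setminus G_k)$ there. By Lemma 2 it is Lipschitz on $\mathbb R^n$ with zero derivative a.e. off $G_k$. So $F_{k+1}$ is Lipschitz, the first bound in (5) holds a.e. on $\mathbb R^n$ for $k+1$, and the induction continues.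

**Step 6: the limit.** By (5) each $F_k$ is $\sqrt M$-Lipschitz. By (6) the $F_k$ converge uniformly to some $F$, which is therefore Lipschitz. Let $x\in E\subset\bigcap_kG_k$. Put $P_k=P_k(x)\in\mathcal K$ and $r_k=r_k(x)\le2^{-k-1}$. Then (4) is (7) at $x$ with the index shifted by one.

For (3), let $|y-x|\le r_k(x)$. As $r_k(x)<\mathcal R_k(x)$, we have $y\in B(x,\mathcal R_k(x))\subset G_k$, and $r_k(y)\le r_k(x)+\frac12|y-x|\le\frac32r_k(x)$. For $m\ge k$ we have $r_m\le r_k$ everywhere (recall $r_m=0$ off $G_m$). So (6) gives
$$|F-F_k|(y)\le\sum_{m\ge k}2^{-m}r_m(y)\le2^{1-k}r_k(y)\le3\cdot2^{-k}r_k(x),\qquad|F-F_k|(x)\le2\cdot2^{-k}r_k(x).$$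
On $B(x,\mathcal R_k(x))$ the matrix $DF_k$ differs from $DF_k(x)$ by at most $2^{-k}$, so
$$|F_k(y)-F_k(x)-DF_k(x)(y-x)|\le2^{-k}|y-x|\le2^{-k}r_k(x).$$
Adding the three estimates gives (3). $\square$

## 7. Non-differentiability at every point of $E_i$

**Proof of Theorem A.** Let $E_i$ be $C_i$-null. Choose a unit vector $e\in\operatorname{int}C_i$ and $c_0\in(0,1)$ with $\bar B(e,c_0)\subset C_i$, apply Proposition 4 with all cones of the sequence equal to $C_i$, and call the resulting map $F^{(i)}$.

**Step 1: $F=F^{(i)}$ is non-differentiable at each $x\in E_i$.** Suppose it is differentiable at $x$. Compare $F(y)-F(x)=DF(x)(y-x)+o(|y-x|)$ with (3) for $|y-x|=r_k$. Since $r_k\to0$, dividing by $r_k$ gives $|(P_k^T-DF(x))v|\to0$ uniformly over unit vectors $v$. So $P_k\to P_*:=DF(x)^T$, and $P_*\in\mathcal K$ because $\mathcal K$ is closed. Since $\lambda$ is continuous on $\mathcal K$, $\lambda(P_k)\to\lambda(P_*)$, a unit vector. Choose $j$ with $\lambda_j(P_*)\ne0$. Multiplying (4) by $e^T$ and summing, we get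
$$(e^TP_k)_j=(e^TP_0)_j+\sum_{i=1}^k\tfrac1i\lambda_j(P_{i-1})+O\Big(\sum_i\rho_i\Big).$$
As $\lambda_j(P_{i-1})\to\lambda_j(P_*)\neq0$ and $\sum\frac1i=\infty$, this is unbounded in $k$, which contradicts $|P_k|^2\le M$.

**Step 2: conclusion.** The coordinate functions of all the $F^{(i)}$ form a countable family of Lipschitz functions $\mathbb R^n\to\mathbb R$, and at each point of $E=\bigcup E_i$ at least one of them is non-differentiable. By fact (a), (ii)$\Rightarrow$(iii), $E$ admits an $(n-1)$-dimensional tangent field. So every set covered by countably many sets of width zero with respect to cones is a non-differentiability set (a tangent field restricts to subsets); the converse is fact (b). $\blacksquare$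

## 8. Points where a function is flat and steep at arbitrarily small scales

For Theorem B we produce the tangent field by hand, from the way $P_k(x)$ moves. We must then show that certain sets are $D$-null. They are sets of points near which one Lipschitz function $u$ looks constant at some scales and, at others, looks like a linear function that grows in all directions of $D$.

Along a single curve such points are negligible. Let $|\gamma'|=1$ and $\gamma'\in D$ a.e. Suppose that at $x=\gamma(t)$ the function $u$ is constant up to $2\beta r$ on some arbitrarily small balls $\bar B(x,r)$, and is equal up to $2\beta r$ to an affine function with gradient $b$ on others, where $\langle b,v\rangle\ge\alpha|v|$ on $D$ and $4\beta<\alpha$. The first property gives $|u(\gamma(t+r))-u(\gamma(t))|\le2\beta r$ and the second gives $u(\gamma(t+r))-u(\gamma(t))\ge(\alpha-2\beta)r$, each for arbitrarily small $r>0$. So $u\circ\gamma$ is not differentiable at $t$, and such $t$ form a null set. This does not prove that the set is $D$-null: width zero asks for one open set that works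 for all curves at once, and almost everywhere differentiability provides no such set. We need a quantitative version, with open sets chosen before the curve. It rests on the rising sun lemma.

**Lemma 5 (rising sun).** Let $h\in C([c,d])$ and $O=\{t\in(c,d):\exists s\in(t,d],\ h(s)<h(t)\}$. Then $O$ is open, and $h(b)\le h(a)$ for each component $(a,b)$ of $O$.

*Proof.* Openness follows from continuity. Let $t\in(a,b)$, and let $s^*$ be the last minimum point of $h$ on $[t,b]$. Suppose $s^*<b$. Then $s^*\in O$, so $h(s')<h(s^*)$ for some $s'>s^*$, and necessarily $s'>b$. So $b<d$, and $b\notin O$ because $b$ is an endpoint of a component. Hence $h(s')\ge h(b)\ge h(s^*)$, a contradiction. So $s^*=b$ and $h(b)\le h(t)$. Let $t\to a$. $\square$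

**Lemma 6.** Let $u:\mathbb R^n\to\mathbb R$ be $\Lambda$-Lipschitz, $D$ a cone, $b\in\mathbb R^n$, $\alpha>0$, $\langle b,v\rangle\ge\alpha|v|$ for $v\in D$, and $\beta=\alpha/32$. Let $Z$ be the set of $x$ such that for arbitrarily small $r>0$
$$\text{(flat)}\qquad|u(y)-u(x)|\le2\beta r\quad\forall y\in\bar B(x,r),$$
and for arbitrarily small $r>0$
$$\text{(steep)}\qquad|u(y)-u(x)-\langle b,y-x\rangle|\le2\beta r\quad\forall y\in\bar B(x,r).$$
Then $Z$ is $D$-null.

*Proof.* It suffices to treat $Z_R=Z\cap B(0,R)$ for each $R$, since $Z$ is a countable union of such sets.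

**Step 1: the open sets.** They alternate between flat and steep balls and do not refer to any curve. Let $U^0=B(0,R)$. Given an open $U^i\supset Z_R$, choose for each $x\in Z_R$ a radius $r(x)>0$ (depending on $i$) with $\bar B(x,r(x))\subset U^i$ that is flat if $i+1$ is odd and steep if $i+1$ is even. Put $U^{i+1}=\bigcup_{x\in Z_R}B(x,r(x)/2)\subset U^i$. We shall show that $w_D(U^{2N})\to0$.

**Step 2: reduction to unit speed.** Let $\gamma:\mathbb R\to\mathbb R^n$ be a $D$-curve and $\ell(t)=\int_0^t|\gamma'|$. If $\ell(t)=\ell(t')$, then $\gamma$ is constant between $t$ and $t'$. So $\gamma=\tilde\gamma\circ\ell$ with a $1$-Lipschitz $\tilde\gamma$ on the interval $J=\ell(\mathbb R)$. For $s<s'$ in $J$ the increment $\tilde\gamma(s')-\tilde\gamma(s)$ is an integral of $\gamma'$, so it lies in the closed convex cone $D$; hence $\tilde\gamma'\in D$ a.e. The arc of $\tilde\gamma$ over $[s,s']$ has length $s'-s$, which also equals $\int_s^{s'}|\tilde\gamma'|$, so $|\tilde\gamma'|=1$ a.e.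

Let $U$ be open. Each component $I$ of $\gamma^{-1}(U)$ contributes $\int_I\ell'=|\ell(I)|$. Different components have disjoint images: if $\ell$ took a common value at two points, $\gamma$ would be constant between them, and the interval between them would lie in $\gamma^{-1}(U)$. So $\int_{\gamma^{-1}(U)}|\gamma'|\,dt=|\tilde\gamma^{-1}(U)|$. Where $J$ is bounded on a side, $\tilde\gamma$ extends continuously to the endpoint, and we continue it with constant velocity equal to a unit vector of $D$; this only increases the lengths. Renaming, we may assume $\gamma:\mathbb R\to\mathbb R^n$, $|\gamma'|=1$, $\gamma'\in D$ a.e. The length of $\gamma$ in $U^i$ is then $|S^i|$ with $S^i=\gamma^{-1}(U^i)$.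

Let $|e_D|=1$ and $\langle v,e_D\rangle\ge c_D|v|$ on $D$, $c_D>0$. For $s<t$ in $S^0$ we have $c_D(t-s)\le\langle\gamma(t)-\gamma(s),e_D\rangle\le2R$. So $S^0$ lies in an interval of length $2R/c_D$. Let $\varphi=u\circ\gamma$ and $g=\varphi'$, so $|g|\le\Lambda$ a.e.

**Step 3: one-sided slopes at points of $S^{i+1}$.** Let $t\in S^{i+1}$, $z=\gamma(t)\in B(x,r/2)$ with $r=r(x)$, and $\rho=r/2$. Then $\gamma([t,t+\rho])\subset\bar B(z,r/2)\subset\bar B(x,r)\subset U^i$, so $[t,t+\rho]\subset S^i$. If $i+1$ is odd, comparing both values with $u(x)$ gives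
$$\varphi(t+\rho)-\varphi(t)\le4\beta r=\tfrac\alpha4\rho<\tfrac\alpha3\rho .$$
If $i+1$ is even, then, since $\langle b,\gamma(t+\rho)-\gamma(t)\rangle=\int_t^{t+\rho}\langle b,\gamma'\rangle\ge\alpha\rho$,
$$\varphi(t+\rho)-\varphi(t)\ge\alpha\rho-4\beta r=\alpha\rho-\tfrac\alpha4\rho>\tfrac{2\alpha}3\rho .$$

**Step 4: from slopes to averages.** The components of $S^i$ are bounded open intervals. On the closure $[c,d]$ of each, apply Lemma 5 to $h(s)=\varphi(s)-\frac\alpha3s$ if $i+1$ is odd, and to $h(s)=\frac{2\alpha}3s-\varphi(s)$ if $i+1$ is even. Let $O^{i+1}\subset S^i$ be the union of the open sets obtained. By Step 3, each $t\in S^{i+1}$ has $h(t+\rho)<h(t)$ with $t+\rho$ in the same component of $S^i$, so $S^{i+1}\subset O^{i+1}$. Summing $h(b)\le h(a)$ over all components $(a,b)$ of $O^{i+1}$ gives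
$$\int_{O^{i+1}}g\le\tfrac\alpha3|O^{i+1}|\ (i+1\text{ odd}),\qquad\int_{O^{i+1}}g\ge\tfrac{2\alpha}3|O^{i+1}|\ (i+1\text{ even}).$$

**Step 5: geometric decay.** Since $O^{i+2}\subset S^{i+1}\subset O^{i+1}$, the sets $O^1\supset O^2\supset\cdots$ are nested. On $O^{2m-1}$ the average of $g$ is at most $\alpha/3$, on the subset $O^{2m}$ it is at least $2\alpha/3$, and $|g|\le\Lambda$; so the subset cannot be almost everything. With $o_i=|O^i|$,
$$\tfrac{2\alpha}3o_{2m}-\tfrac\alpha3o_{2m-1}\le-\int_{O^{2m-1}\setminus O^{2m}}g\le\Lambda(o_{2m-1}-o_{2m}),$$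
that is, $o_{2m}\le\vartheta o_{2m-1}$ with $\vartheta=\dfrac{\alpha/3+\Lambda}{2\alpha/3+\Lambda}<1$. Since $o_{2m+1}\le o_{2m}$ and $o_1\le|S^0|\le2R/c_D$, we get $|S^{2N}|\le o_{2N}\le\vartheta^N\cdot2R/c_D$. The sets $U^i$ do not depend on $\gamma$, so $w_D(U^{2N})\le2R\,\vartheta^N/c_D\to0$. $\square$

## 9. Tangent hyperplanes from the limit points of the gradients

**Proof of Theorem B, (2)$\Rightarrow$(1).** Let $\tau$ be as in (2) and $C'\subset\{0\}\cup\operatorname{int}C$. Then $\tau(x)\cap C'=\{0\}$ for all $x\in E$, so $E$ is $C'$-null by the definition of tangent field.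

**Proof of Theorem B, (1)$\Rightarrow$(2).**

**Step 1: cones that exhaust $C$ from inside.** Condition (1) speaks only of cones inside $\{0\}\cup\operatorname{int}C$, so we approximate $C$ by these. Let $\langle v,e'\rangle\ge c|v|$ on $C$ with $c>0$, and $A=\{v\in C:\langle v,e'\rangle=1\}$, a compact convex base of $C$. Let $a_0$ be a relative interior point of $A$, $e=a_0/|a_0|$, and
$$C_k=\mathbb R_{\ge0}\cdot\Big(a_0+\frac k{k+1}(A-a_0)\Big).$$
Each $C_k$ is the cone over a compact convex set that does not contain $0$ and has interior relative to the hyperplane $\{\langle v,e'\rangle=1\}$; so it is a cone in our sense. As $A-a_0$ is convex and contains $0$, $C_1\subset C_2\subset\cdots$. Shrinking $A$ toward $a_0$ by a factor less than $1$ moves it into its relative interior, which lies in $\operatorname{int}C$; so $C_k\subset\{0\}\cup\operatorname{int}C$. Also $e\in\operatorname{int}C_1$. If $v\in\operatorname{int}C$ is scaled to a point $a\in A$, then $a_0+(1+\delta)(a-a_0)\in A$ for some $\delta>0$, so $a\in a_0+\frac1{1+\delta}(A-a_0)$ lies in $C_k$ for large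 $k$. Thus $\bigcup_kC_k\supset\operatorname{int}C$, and since $C$ is the closure of its interior,
$$\bigcap_kC_k^*=C^*.\tag{8}$$
By (1), $E$ is $C_k$-null for all $k$. Apply Proposition 4 with some $c_0\in(0,1)$ such that $\bar B(e,c_0)\subset C_1$, and let $F=(f_1,\dots,f_{n+1})$ be the map obtained.

**Step 2: two limit points whose difference lies in $C^*$.** We look for a stretch of indices, infinitely often repeated, on which one coordinate of $\lambda(P_k)$ keeps its sign; along it one gradient moves by a definite amount in a direction of $C^*$. Fix $x\in E$ and drop it from the notation. Let $P_*\in\mathcal K$ be a limit point of $(P_k)$. Since $|\lambda(P_*)|=1$, we can choose $j$ with $|\lambda_j(P_*)|\ge(n+1)^{-1/2}$. Let $\sigma=\operatorname{sign}\lambda_j(P_*)$, $c_1=\frac12(n+1)^{-1/2}$, and choose $s>0$ such that $\sigma\lambda_j(P)\ge c_1$ whenever $P\in\mathcal K$, $|P-P_*|\le s$. Let $p_k$ be the $j$-th column of $P_k$. If $|P_i-P_*|<s$ for all $k\le i<l$, then by (4)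
$$\sigma(p_l-p_k)=\sum_{i=k}^{l-1}\frac{|\lambda_j(P_i)|}{i+1}\,q_{i+1}+\xi,\qquad|\xi|\le\sum_{i>k}\rho_i.\tag{9}$$
The sum lies in $C_{k+1}^*$, since $q_{i+1}\in C_{i+1}^*\subset C_{k+1}^*$ for $i\ge k$. Its $e$-component is at least $c_1T$, where $T=\sum_{i=k}^{l-1}\frac1{i+1}$.

The sequence $(p_k)$ is bounded and $\sum\frac1i=\infty$, so by (9) the sequence $(P_i)$ cannot stay in $B(P_*,s)$ from some index on. It visits $B(P_*,s/2)$ infinitely often. So there are $k_1<l_1<k_2<l_2<\cdots$ with $|P_{k_m}-P_*|<s/2$ and $l_m$ the first index $>k_m$ with $|P_{l_m}-P_*|\ge s$. Put $T_m=\sum_{i=k_m}^{l_m-1}\frac1{i+1}$. By (4),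
$$\frac s2\le|P_{l_m}-P_{k_m}|\le\frac{T_m}{c_0}+\sum_{i>k_m}\rho_i,$$
so $T_m\ge c_0s/4$ for large $m$. Passing to a subsequence, $p_{k_m}\to p$ and $p_{l_m}\to p'$. Put $\nu(x)=\sigma(p'-p)$. For each fixed $N$ the sums in (9) with $k=k_m$, $l=l_m$ lie in the closed set $C_N^*$ once $k_m+1\ge N$, and $\xi\to0$. So $\nu(x)\in\bigcap_NC_N^*=C^*$ by (8), and $\langle\nu(x),e\rangle\ge c_1c_0s/4>0$.

**Step 3: the field.** Put $\tau(x)=\nu(x)^\perp$, a hyperplane since $\nu(x)\ne0$. A nonzero element of $C^*$ is positive on $\operatorname{int}C$, so $\tau(x)\cap\operatorname{int}C=\emptyset$.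

**Step 4: $\tau$ is a tangent field.** We cover the bad set for a cone $D$ by countably many sets of the kind treated in Lemma 6. Let $D$ be a cone and let $x\in E$ satisfy $\tau(x)\cap D=\{0\}$. The set $D\setminus\{0\}$ is convex because $D$ contains no line, and $\langle\nu(x),\cdot\rangle$ does not vanish on it, so it has constant sign there. By compactness we can label $\{p^+,p^-\}=\{p,p'\}$ so that $\langle p^+-p^-,v\rangle\ge\alpha_0|v|$ on $D$ for some $\alpha_0>0$. Choose a rational $\alpha\in(\alpha_0/4,\alpha_0/2)$, put $\beta=\alpha/32$, and choose $a,a'\in\mathbb Q^n$ with $|a-p^-|<\beta/2$ and $|a'-p^+|<\beta/2$. Then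
$$\langle a'-a,v\rangle\ge\alpha|v|\qquad(v\in D),\tag{10}$$
because $\alpha_0-\beta>2\alpha-\alpha/32>\alpha$. Since $p^-$ and $p^+$ are limit points of $(p_k)$, we have $|p_k-a|<\beta$ for infinitely many $k$ and $|p_k-a'|<\beta$ for infinitely many $k$.

Let $u=f_j-\langle a,\cdot\rangle$. Let $k$ satisfy $|p_k-a|<\beta$ and $6\cdot2^{-k}\le\beta$. By the $j$-th coordinate of (3), for $|y-x|\le r_k(x)$,
$$|u(y)-u(x)|\le|\langle p_k-a,y-x\rangle|+6\cdot2^{-k}r_k(x)\le2\beta r_k(x),$$
so $r_k(x)$ is a flat radius for $u$ at $x$. If instead $|p_k-a'|<\beta$ and $6\cdot2^{-k}\le\beta$, the same estimate with $a'$ in place of $a$ reads $|u(y)-u(x)-\langle a'-a,y-x\rangle|\le2\beta r_k(x)$. So $r_k(x)$ is a steep radius with $b=a'-a$. As $r_k(x)\to0$, the point $x$ belongs to the set $Z$ of Lemma 6 for the data $(u,D,b,\alpha)$.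

Hence $\{x\in E:\tau(x)\cap D=\{0\}\}$ is covered by the sets $Z$ that correspond to the countably many $(j,a,a',\alpha)$, $\alpha$ rational, satisfying (10). By Lemma 6 each of them is $D$-null, so their union is $D$-null. This proves (2).

**Proof of the last statement of Theorem B.** Let $E=\bigcup E_i$ with $E_i$ being $C_i$-null, and $E_i'=E_i\setminus\bigcup_{l<i}E_l$. For a cone $C'\subset C_i$ every $C'$-curve is a $C_i$-curve, so $E_i'$ is $C'$-null; thus $E_i'$ satisfies (1) with $C=C_i$. Let $\tau_i$ be the field on $E_i'$ just constructed, and let $\tau=\tau_i$ on $E_i'$. For every cone $D$ the set $\{x\in E:\tau(x)\cap D=\{0\}\}$ is a countable union of $D$-null sets, hence $D$-null. So $\tau$ is an $(n-1)$-dimensional tangent field of $E$, and $\tau(x)\cap\operatorname{int}C_{i(x)}=\emptyset$, because $x\in E'_{i(x)}$. $\blacksquare$
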